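# Rearrangement invariant spaces on $[0,1]$ with the alternative Daugavet property

## 1. The alternative Daugavet equation and three neighboring properties

Throughout, $X$ is a real or complex Banach space, $S_X$ and $B_X$ are its unit sphere and closed unit ball, $X^*$ is its dual, $L(X)$ is the space of bounded linear operators on $X$, and $\mathbb T$ is the set of scalars of modulus one (so $\mathbb T=\{1,-1\}$ in the real case). We write $\operatorname{aconv}(\cdot)$ for the absolutely convex hull.

For every $T\in L(X)$ and $\theta\in\mathbb T$ we have $\|\mathrm{Id}+\theta T\|\le 1+\|T\|$. The function $\theta\mapsto\|\mathrm{Id}+\theta T\|$ is continuous on the compact set $\mathbb T$, so it has a maximum.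

**Definition (alternative Daugavet equation, ADP).** An operator $T\in L(X)$ satisfies the *alternative Daugavet equation* if
$$\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T\|=1+\|T\|.$$
The space $X$ has the *alternative Daugavet property* (ADP) if every rank-one operator on $X$ satisfies this equation.

*Example.* On the one-dimensional space of scalars, an operator is multiplication by a scalar $t$, and $\max_\theta|1+\theta t|=1+|t|$. So the scalar field has the ADP.

*Example.* A Hilbert space of dimension at least two does not have the ADP. Take orthonormal vectors $e,x$ and $Tu=\langle u,e\rangle x$, so $\|T\|=1$. For $u=\alpha e+\beta x+w$ with $w\perp e,x$,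
$$\|u+\theta Tu\|^2=|\alpha|^2+|\beta+\theta\alpha|^2+\|w\|^2 .$$
For fixed $\theta$, the maximum over unit vectors $u$ is the maximum of $\alpha^2+(\alpha+\beta)^2$ over $\alpha=\cos t$, $\beta=\sin t$ (taking $w\ne0$ does not help, since that maximum exceeds $1$). This expression equals $\frac32+\frac12\cos 2t+\sin 2t$, with maximum $\frac{3+\sqrt5}2=\big(\frac{1+\sqrt5}2\big)^2$. Hence $\|\mathrm{Id}+\theta T\|=\frac{1+\sqrt5}2<2$ for every $\theta\in\mathbb T$.

**Definition (Daugavet property).** $X$ has the *Daugavet property* if $\|\mathrm{Id}+T\|=1+\|T\|$ for every rank-one $T\in L(X)$.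

*Example.* The scalar field does not have it: for $T=-\mathrm{Id}$ we get $0\neq2$. The spaces $L_1[0,1]$ and $L_\infty[0,1]$ have it; we recall the proof in Section 11. The Daugavet property implies the ADP: the choice $\theta=1$ works.

**Definition (numerical index one).** $X$ has *numerical index one* if the alternative Daugavet equation holds for every $T\in L(X)$.

*Example.* The scalar field, by the first computation above. A Hilbert space of dimension at least two does not, since it already fails the equation at rank one.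

**Definition (lush).** For $y^*\in S_{X^*}$ and $\varepsilon>0$ let $S(B_X,y^*,\varepsilon)=\{z\in B_X:\operatorname{Re}y^*(z)>1-\varepsilon\}$. The space $X$ is *lush* if for every $x,y\in S_X$ and every $\varepsilon>0$ there is $y^*\in S_{X^*}$ such that
$$x\in S(B_X,y^*,\varepsilon)\quad\text{and}\quad \operatorname{dist}\big(y,\operatorname{aconv}(S(B_X,y^*,\varepsilon))\big)<\varepsilon .$$

*Example.* The scalar field is lush: given $x,y$ of modulus one, let $y^*(z)=\bar xz$. The slice contains $x$, so its absolutely convex hull contains every multiple of $x$ by a scalar of modulus at most one, in particular $y$.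

*Example.* A Hilbert space of dimension at least two is not lush. Take $x\perp y$ of norm one, and let $y^*=\langle\cdot,a\rangle$ with $\|a\|=1$. If $z$ is in the slice, then $\|z-a\|^2\le 2-2\operatorname{Re}\langle z,a\rangle<2\varepsilon$. So $\|x-a\|<\sqrt{2\varepsilon}$ if $x$ is in the slice, and the absolutely convex hull lies within $\sqrt{2\varepsilon}$ of the line through $a$. Now $|\langle y,a\rangle|=|\langle y,a-x\rangle|\le\sqrt{2\varepsilon}$, so $y$ has distance at least $\sqrt{1-2\varepsilon}$ from that line, and distance at least $\sqrt{1-2\varepsilon}-\sqrt{2\varepsilon}$ from the hull. For $\varepsilon=\frac1{50}$ this is larger than $\frac12>\varepsilon$.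

## 2. Rearrangement invariant spaces, Köthe duals, fundamental functions

We write $|E|$ for Lebesgue measure and $\chi_E$ for the indicator function of $E$.

**Definition (r.i. space).** A *rearrangement invariant* (r.i.) *space* on $[0,1]$ is a Banach space $X$ of equivalence classes of locally integrable scalar functions on $[0,1]$ such that:

* (a) if $|f|\le|g|$ a.e., $f$ is measurable and $g\in X$, then $f\in X$ and $\|f\|\le\|g\|$;
* (b) the Köthe dual $X'$ (defined next) is norming for $X$ (in the separable case, $X'=X^*$);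
* (c) as sets, $L_\infty[0,1]\subset X\subset L_1[0,1]$, with contractive inclusions;
* (d) if $\tau:[0,1]\to[0,1]$ is a measure-preserving bijection and $f$ is measurable, then $f\in X\iff f\circ\tau\in X$, and in that case $\|f\|=\|f\circ\tau\|$.

Separability is not assumed. Measure-preserving bijections are understood to be bi-measurable.

**Definition (Köthe dual).** $X'$ is the space of measurable $g$ with
$$\|g\|_{X'}:=\sup\Big\{\int|fg|:f\in B_X\Big\}<\infty .$$
By (a) we may change the phase of $f$ freely, so for $g\in X'$ this equals $\sup\{|\int fg|:f\in B_X\}$. Condition (b) means that $\|f\|_X=\sup\{|\int fg|:g\in B_{X'}\}$ for $f\in X$. By definition, $\int|fg|\le\|f\|_X\|g\|_{X'}$.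

*Example.* $L_p[0,1]$, $1\le p\le\infty$, is r.i., with $X'=L_{p'}$ where $\frac1p+\frac1{p'}=1$; conditions (a), (c), (d) are clear and (b) is the usual duality of $L_p$ norms.

*Example (the space $Z$).* Let $Z$ be $L_\infty[0,1]$ with the norm $\|f\|=\max\{\|f\|_1,\frac12\|f\|_\infty\}$. This norm is equivalent to $\|\cdot\|_\infty$, so $Z$ is complete. Conditions (a) and (d) are clear, and (c) holds since $\|f\|_1\le\|f\|\le\|f\|_\infty$. For (b): the norm is the supremum of $|\int fg|$ over all $g$ with $\|g\|_\infty\le1$ or $\|g\|_1\le\frac12$, and each such $g$ lies in $B_{Z'}$.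

Here are the elementary consequences we use all the time. By (c), $1=\|\mathbf 1\|_1\le\|\mathbf 1\|_X\le\|\mathbf 1\|_\infty=1$, so $\|\mathbf 1\|_X=1$, and therefore $\|g\|_1\le1$ for $g\in B_{X'}$. Also $\int|fg|\le\|g\|_\infty\|f\|_1\le\|g\|_\infty\|f\|_X$, so $L_\infty\subset X'$ contractively; together with $\int\mathbf 1\cdot\mathbf 1=1$ this gives $\|\mathbf 1\|_{X'}=1$. Finally $X'$ satisfies (a) trivially, and it satisfies (d) because $\int|g\circ\tau|\,|f|=\int|g|\,|f\circ\tau^{-1}|$.

**Definition (fundamental functions, doubling ratio).** For $0<t\le1$ and any $E\subset[0,1]$ with $|E|=t$, put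
$$\varphi(t)=\|\chi_E\|_X,\qquad\psi(t)=\|\chi_E\|_{X'},\qquad\text{and}\qquad \rho(a)=\frac{\varphi(a)}{\varphi(a/2)}\quad(0<a\le1).$$
The choice of $E$ does not matter, by (d) and Lemma 1 below.

*Example.* In $L_p$ with $p<\infty$: $\varphi(t)=t^{1/p}$, $\psi(t)=t^{1-1/p}$ and $\rho\equiv2^{1/p}$. In $L_\infty$: $\varphi\equiv1$ and $\rho\equiv1$. So $L_1$ and $L_\infty$ sit at the two extremes $\rho\equiv2$ and $\rho\equiv1$.

*Example.* In $Z$: $\varphi(t)=\max\{t,\frac12\}$, so $\rho(a)=1$ for $a\le\frac12$ and $\rho(a)=2a$ for $\frac12\le a\le1$.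

## 3. Are $L_1$ and $L_\infty$ the only r.i. spaces with the ADP?

Since $L_1[0,1]$ and $L_\infty[0,1]$ have the Daugavet property, they have the ADP. Two facts are known about separable r.i. spaces: the only lush one is $L_1[0,1]$, and the only real one with the Daugavet property is $L_1[0,1]$. The question, from "Daugavet-like properties and numerical indices in some function spaces" (https://www.ugr.es/local/mmartins/Curriculum/Charlas/2012_Madrid_RI_handout.pdf), is this: is every r.i. space on $[0,1]$ with the ADP equal to $L_1[0,1]$ or $L_\infty[0,1]$, with equality of norms? We prove that the answer is yes.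

**Theorem A.** If $X$ is an r.i. space (real or complex, separable or not) with the ADP, then $X=L_1[0,1]$ or $X=L_\infty[0,1]$, with equality of norms.

The proof uses only one operator per scale. For $a\in(0,1]$ let $A=[0,a]$, let $r=1$ on $[0,a/2]$ and $r=-1$ on $(a/2,a]$, and let
$$T_af=\frac1a\Big(\int_Arf\Big)\chi_A .$$
Since $|r\chi_A|=\chi_A$, $\|T_a\|=\frac1a\psi(a)\varphi(a)$, and this equals $1$ by Lemma 2 below.

**Theorem B.** For every r.i. space $X$ and every $a\in(0,1]$, with $d(a):=2-\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T_a\|\ge0$,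
$$\operatorname{dist}(\rho(a),\{1,2\})\le98\,(2d(a))^{1/4}.$$

**Theorem C.** For an r.i. space $X$ (real or complex) the following are equivalent: (i) $X=L_1$ or $X=L_\infty$ with equal norms; (ii) $X$ is lush; (iii) $X$ has numerical index one; (iv) $X$ has the Daugavet property; (v) $X$ has the ADP; (vi) $T_a$ satisfies the alternative Daugavet equation for all $a$ in some dense subset of $(0,1]$.

## 4. The operators $T_a$ in $L_2$ and in $Z$

**In $L_2$.** The functions $e=r\chi_A/\sqrt a$ and $x=\chi_A/\sqrt a$ are orthonormal and $T_af=\langle f,e\rangle x$. The Hilbert space computation of Section 1 gives $\|\mathrm{Id}+\theta T_a\|=\frac{1+\sqrt5}2$ for all $\theta$. So every $T_a$ detects that $L_2$ fails the ADP, and indeed $\rho\equiv\sqrt2\notin\{1,2\}$.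

**In $Z$.** Here the dyadic operators $T_a$, $a=2^{-k}$ with $k\ge0$, all satisfy the equation.

* For $a=1$ let $y=2\chi_{[0,1/2]}$. Then $\|y\|=\max\{1,1\}=1$ and $\int ry=1$, so $T_1y=\mathbf 1$ and $\|y+T_1y\|\ge\|y+\mathbf 1\|_1=2$.
* For $a\le\frac12$ let $y=2r\chi_A$. Then $\|y\|=\max\{2a,1\}=1$ and $T_ay=2\chi_A$, so $\|y+T_ay\|\ge\frac12\cdot4=2$.

Yet the norm of $Z$ is neither the $L_1$-norm nor the $L_\infty$-norm, since $\varphi(t)=\max\{t,\frac12\}$. So dyadic scales alone cannot prove Theorem A, and in condition (vi) the words "some dense subset" cannot be replaced by "the dyadic numbers $2^{-k}$". For $\frac12<a<1$ we have $\rho(a)=2a\in(1,2)$, and Theorem B says that $T_a$ fails the equation there. In $Z$ we see both behaviors: $\rho(1)=2$ and $\rho(\frac12)=1$. What rules this out under the ADP is that $\rho$ cannot pass from $1$ to $2$ continuously while avoiding the interval in between.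

## 5. Why the averaging operator gives nothing

Which rank-one operators should we test? The first natural candidate on an r.i. space is the averaging operator
$$P_af=\frac1a\Big(\int_Af\Big)\chi_A,$$
which also has norm $\frac1a\psi(a)\varphi(a)=1$. But $P_a\chi_A=\chi_A$, so $\|(\mathrm{Id}+P_a)\chi_A\|=2\|\chi_A\|$ and $\|\mathrm{Id}+P_a\|=2$. Thus $P_a$ satisfies the alternative Daugavet equation in *every* r.i. space, including $L_2$, and carries no information. The Daugavet equation could at least be tested on $-P_a$, but the alternative equation for $-P_a$ is the same as for $P_a$: the rotation $\theta$ undoes the sign.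

The remedy is to put the sign inside the functional. In $T_a$ the functional is $\int_Arf$ and the target is $\chi_A$. A function $y$ that almost norms the functional must look like $r|y|$ on $A$. Whatever $\theta$ we choose, $\theta r$ has nonpositive real part on one of the two halves of $A$, and there $\theta y$ and $\chi_A$ cannot add up well. No single rotation repairs both halves.

## 6. The argument when all suprema are attained

Suppose for a moment that $d(a)=0$ and that every supremum is attained. Let $x=\chi_A/\varphi(a)\in S_X$ and $v=r\chi_A/\psi(a)\in S_{X'}$, so that $T_au=(\int vu)x$. We then have $y\in B_X$, $\theta\in\mathbb T$ and $0\le g\in B_{X'}$ with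
$$\int vy=1,\qquad\int g|x+\theta y|=2 .$$
Normalize on $A$: let $\mathbb E$ be the mean over $A$, and put
$$f=\frac a{\varphi(a)}g,\qquad z=\varphi(a)y,\qquad h=|z| .$$

*First consequence: disjointness on one half.* Since $\int gx\le1$ and $\int g|y|\le1$, both are equal to $1$ and $g(x+|y|-|x+\theta y|)=0$. With $\varphi(a)\psi(a)=a$ this reads $\mathbb Ef=1$, $\mathbb E(rz)=1$, $\mathbb Eh\le1$ and $f(1+h-|1+\theta z|)=0$ on $A$. As $\operatorname{Re}(rz)\le h$, we get $\mathbb Eh=1$ and $z=rh$. On the half of $A$ where $r=\sigma$, with $\sigma=\pm1$ chosen so that $\operatorname{Re}(\sigma\theta)\le0$, we have $|1+\theta\sigma h|\le\sqrt{1+h^2}<1+h$ wherever $h>0$. So $fh=0$ on that half.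

This alone proves nothing about $\rho$: both $f$ and $h$ could be complicated, and could live in different places. This is where rearrangement invariance must enter.

*Second consequence: one of $f,h$ is constant.* We know more than $\int g|y|\le1$. We may rearrange $g$ and $|y|$ *independently*, without changing their norms, so that both are decreasing. If $F,H$ are the decreasing rearrangements of $f,h$, this gives $\mathbb E[FH]\le1=\mathbb EF\,\mathbb EH$. But two decreasing functions are positively correlated, strictly so unless one of them is constant. Hence $f=1$ or $h=1$ on $A$.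

*Conclusion.* If $f=1$, then $h=0$ on one half of $A$, so $|y|$ has all its $A$-mass $\psi(a)$ on a set of measure $a/2$. Since $y\in B_X$, that mass is at most $\psi(a/2)$, so $\psi(a)=\psi(a/2)$, which means $\rho(a)=2$. If $h=1$, then $f=0$ on one half, so $\varphi(a)=\int_Ag\le\varphi(a/2)$, which means $\rho(a)=1$.

In $Z$ one sees both: for $a=1$, $\theta=1$, $g=\mathbf 1$, $y=2\chi_{[0,1/2]}$ we get $f=1$ and $h=2\chi_{[0,1/2]}$; for $a\le\frac12$, $\theta=1$, $g=\frac1a\chi_{[0,a/2]}$, $y=2r\chi_A$ we get $f=2\chi_{[0,a/2]}$ and $h=1$.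

*Where this stops being a proof.* The ADP yields only near-extremal $y$ and $g$, and they need not converge to extremal ones. Already in $L_1$ with $a=1$, $\theta=1$, the functions $y_n=n\chi_{[0,1/n]}$, $n\ge2$, satisfy $\|y_n\|_1=\int ry_n=1$ and $\|\mathbf 1+y_n\|_1=2$, but $y_n\to0$ a.e. and no subsequence converges weakly in $L_1$, since the $y_n$ are not uniformly integrable. So we do not pass to a limit. Instead, each of the two consequences is made quantitative; this is Theorem B. The positive correlation is replaced by an inequality with an explicit lower bound (Lemma 5).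

## 7. Measure-preserving bijections and the identity $\varphi\psi=t$

**Lemma 1.** If $(E_i)_{i\le k}$ and $(E_i')_{i\le k}$ are finite measurable partitions of $[0,1]$ with $|E_i|=|E_i'|$, there is a measure-preserving bijection $\tau$ of $[0,1]$ with $\tau^{-1}(E_i)=E_i'$ up to null sets.

*Proof.* **Step 1.** *This step maps almost all of a set $E$ onto almost all of the interval $[0,|E|]$.* Let $|E|>0$ and $m(t)=|E\cap[0,t]|$, a continuous nondecreasing map of $[0,1]$ onto $[0,|E|]$. For $s\in[0,|E|]$ we have $m^{-1}([0,s])=[0,t]$ with $m(t)=s$, so $|E\cap m^{-1}([0,s])|=s$. Hence $m$ pushes $|\cdot\cap E|$ forward to Lebesgue measure on $[0,|E|]$. The nondegenerate level intervals of $m$ are countably many, and each meets $E$ in a null set. Off these intervals $m$ is injective. By inner regularity there is a $\sigma$-compact $E_0\subset E$ of full measure in $E$ on which $m$ is injective. For closed $C$ the set $C\cap E_0$ is $\sigma$-compact, so $m(C\cap E_0)$ is $\sigma$-compact. By injectivity, the sets $B$ for which $m(B\cap E_0)$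 is Borel form a $\sigma$-algebra, so it contains all Borel sets. For Borel $B$, the push-forward property and injectivity give $|m(B\cap E_0)|=|E_0\cap m^{-1}(m(B\cap E_0))|=|B\cap E_0|$. So $m|_{E_0}$ is a bi-measurable measure-preserving bijection onto a $\sigma$-compact subset of full measure of $[0,|E|]$.

**Step 2.** *This step glues the pieces, up to null sets.* For each $i$ with $|E_i|>0$ apply Step 1 to $E_i$ and to $E_i'$, and restrict both maps to the preimages of the intersection of their images in $[0,|E_i|]$, which is Borel of full measure. Composing one restriction with the inverse of the other, we get a bi-measurable measure-preserving bijection from a Borel subset of full measure of $E_i'$ onto one of $E_i$. Together these form a bi-measurable measure-preserving bijection $U'\to U$ between Borel sets of full measure in $[0,1]$.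

**Step 3.** *This step extends the map to all of $[0,1]$.* The leftover null sets may have different cardinalities, so we first enlarge them. The set $U'$ contains an uncountable compact null set: let $K\subset U'$ be compact with $|K|>0$, let $m_K(t)=|K\cap[0,t]|$, and let $C\subset[0,|K|]$ be a Cantor set of measure zero. We have $m_K(K)=[0,|K|]$: for $s>0$ the smallest $t$ with $m_K(t)=s$ is a limit of points of $K$, hence in $K$; for $s=0$ take $t=\min K$. So $K\cap m_K^{-1}(C)$ is compact, maps onto $C$, and has measure $|C|=0$ by Step 1. Remove it from $U'$ and remove its image from $U$. Now the complements of the two trimmed sets are null sets with the cardinality of the continuum, and any bijection between them completes $\tau$. $\square$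

So $\varphi$ is well defined by (d), and $\psi$ is well defined because $X'$ also satisfies (d).

**Lemma 2.** $\varphi(q)\psi(q)=q$ for $0<q\le1$. Consequently, for $|Q|\le q$,
$$\int_Q|g|\le\varphi(q)\quad(g\in B_{X'}),\qquad\int_Q|y|\le\psi(q)=\frac q{\varphi(q)}\quad(y\in B_X).$$

*Proof.* The two inequalities hold because $\int_Q|g|\le\|\chi_Q\|_X$ and $\int_Q|y|\le\|\chi_Q\|_{X'}$, and because enlarging $Q$ to a set of measure $q$ does not decrease these norms. So only $\varphi\psi=q$ needs proof. Let $|Q|=q$. Then $q=\int\chi_Q\chi_Q\le\varphi(q)\psi(q)$.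

For the converse we show that averaging over $Q$ does not increase the norm: it suffices that $\varphi(q)\frac1q\int_Qf\le1$ for $0\le f\in B_X$.

**Step 1.** *This step reduces to a simple function.* Take simple functions increasing to $f\chi_Q$; they lie in $B_X$ by (a), and their integrals converge to $\int_Qf$. So we may assume $f=\sum_{i\le k}c_i\chi_{E_i}$ with the $E_i$ partitioning $Q$ and $c_i\ge0$.

**Step 2.** *This step makes all pieces equally large.* For $N\in\mathbb N$, cut from each $E_i$ as many disjoint pieces of measure $q/N$ as possible. The leftovers have total measure less than $kq/N$, and this total is a multiple of $q/N$; group them into fewer than $k$ sets of measure $q/N$. This splits $Q$ into $F_1,\dots,F_N$ of measure $q/N$, all but at most $k$ of which lie inside a single $E_i$. Let $f'=\sum_jc_j'\chi_{F_j}$, where $c_j'$ is the value of $f$ on $F_j$ if $F_j$ lies in one $E_i$, and $c_j'=0$ otherwise. Then $0\le f'\le f$ and $\int_Qf'\ge\int_Qf-\frac{kq}N\max_ic_i$.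

**Step 3.** *This step averages over permutations.* For a cyclic permutation $\pi$ of $\{1,\dots,N\}$, the function $\sum_jc'_{\pi(j)}\chi_{F_j}$ has the same norm as $f'$, by Lemma 1 (applied to the sets $F_j$ and the complement of $Q$) and (d). The average over the $N$ cyclic permutations is $\big(\frac1N\sum_jc_j'\big)\chi_Q=\big(\frac1q\int_Qf'\big)\chi_Q$. By the triangle inequality $\varphi(q)\frac1q\int_Qf'\le\|f'\|\le1$. Let $N\to\infty$. $\square$

By (a), and its analogue in $X'$, both $\varphi$ and $\psi(t)=t/\varphi(t)$ are nondecreasing. Each monotonicity gives a growth bound for the other function: for $0<s\le t\le1$,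
$$\varphi(s)\le\varphi(t)\le\tfrac ts\varphi(s),\qquad\psi(s)\le\psi(t)\le\tfrac ts\psi(s). \tag{1}$$
Thus $\varphi$ is continuous on $(0,1]$. Also $\varphi(t)\ge\|\chi_{[0,t]}\|_1=t>0$ and $\varphi(1)=1$. So $\rho$ is continuous, and $1\le\rho\le2$. Finally, by Lemma 2,
$$\frac{\psi(a/2)}{\psi(a)}=\frac{a/2}{\varphi(a/2)}\cdot\frac{\varphi(a)}a=\frac{\rho(a)}2. \tag{2}$$

## 8. Decreasing rearrangements and a covariance inequality

**Definition (decreasing rearrangement).** For measurable $p\ge0$ on $A=[0,a]$, finite a.e., let $d_p(s)=|\{p>s\}|$ for $s\ge0$ and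
$$p^*(t)=\inf\{s\ge0:d_p(s)\le t\}\qquad(0<t<a).$$

*Example.* For $p=2\chi_{(a/2,a]}$, $d_p(s)=a/2$ for $s<2$ and $0$ for $s\ge2$, so $p^*=2$ on $(0,a/2)$ and $0$ on $[a/2,a)$.

**Lemma 3.** We have $p^*(t)>s\iff d_p(s)>t$. Hence $p^*$ is decreasing (in the wide sense), $\{p^*>s\}=(0,d_p(s))$ up to an endpoint, and $p^*$ is equimeasurable with $p$. If $p_n\uparrow p$, then $p_n^*\uparrow p^*$ pointwise.

*Proof.* If $d_p(s)\le t$, then $p^*(t)\le s$ by definition. If $p^*(t)\le s$, then, since $d_p$ is right-continuous, the infimum is attained, so $d_p(s)\le d_p(p^*(t))\le t$. This proves the equivalence, and the next claims are read off from it. If $p_n\uparrow p$, then $d_{p_n}(s)\uparrow d_p(s)$ for every $s$, so $p_n^*$ increases with $n$ and stays below $p^*$. If $p^*(t)>s$, then $d_p(s)>t$, so $d_{p_n}(s)>t$ for large $n$, i.e. $p_n^*(t)>s$. So $p_n^*\uparrow p^*$. $\square$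

**Lemma 4.** Let $g\in B_{X'}$, $y\in B_X$, $G=(|g|\chi_A)^*$ and $Y=(|y|\chi_A)^*$. Then $\int_0^aGY\le1$.

*Proof.* Take simple $0\le g_n\uparrow|g|\chi_A$ and $0\le y_n\uparrow|y|\chi_A$. Extended by $0$ off $(0,a)$, the functions $g_n^*,y_n^*$ are simple and equimeasurable with $g_n,y_n$. Lemma 1, applied to the partitions into level sets, and (d) for $X$ and $X'$ give $\|y_n^*\|_X=\|y_n\|_X\le1$ and $\|g_n^*\|_{X'}=\|g_n\|_{X'}\le1$. Thus $\int g_n^*y_n^*\le1$. By Lemma 3, $g_n^*\uparrow G$ and $y_n^*\uparrow Y$, and monotone convergence finishes the proof. $\square$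

**Lemma 5.** Let $F,H\ge0$ be decreasing integrable functions on a bounded interval with normalized Lebesgue measure $P$, and let $\mathbb E[FH]<\infty$. Then
$$\mathbb E[FH]-\mathbb EF\,\mathbb EH\ge\tfrac14\|F-\mathbb EF\|_1\,\|H-\mathbb EH\|_1 .$$

*Proof.* **Step 1.** *This step writes the covariance through level sets.* Let $u(s)=P(F>s)$ and $w(t)=P(H>t)$. The sets $\{F>s\}$ and $\{H>t\}$ are initial intervals, up to endpoints, so one contains the other and $P(F>s,H>t)=\min(u(s),w(t))$. By Tonelli,
$$\mathbb E[FH]=\int_0^\infty\!\!\int_0^\infty\min(u(s),w(t))\,ds\,dt,\qquad\mathbb EF\,\mathbb EH=\int_0^\infty\!\!\int_0^\infty u(s)w(t)\,ds\,dt .$$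
**Step 2.** *This step separates the variables.* For $u,w\in[0,1]$ we have $\min(u,w)\ge uw$ and $1-\max(u,w)=\min(1-u,1-w)\ge(1-u)(1-w)$, so
$$\min(u,w)-uw=\min(u,w)\,(1-\max(u,w))\ge u(1-u)\,w(1-w).$$
Hence the left side of the lemma is at least $\int u(1-u)\,ds\int w(1-w)\,dt$.

**Step 3.** *This step recognizes the $L_1$ deviations.* From $F-\mathbb EF=\int_0^\infty(\chi_{\{F>s\}}-u(s))\,ds$ we get
$$\|F-\mathbb EF\|_1\le\int_0^\infty\|\chi_{\{F>s\}}-u(s)\|_1\,ds=2\int_0^\infty u(1-u)\,ds,$$
and likewise for $H$. $\square$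

## 9. A small defect $d(a)$ forces $\rho(a)$ near $1$ or $2$: proof of Theorem B

Fix $a$. Let $\delta'>d(a)$ and $\varepsilon=2\delta'$. We show $\operatorname{dist}(\rho(a),\{1,2\})\le98\varepsilon^{1/4}$ and then let $\delta'\downarrow d(a)$. Since $1\le\rho\le2$, the distance is always at most $\frac12$, so we may assume $\varepsilon\le1$.

**Step 1.** *This step extracts near-extremal $y$ and $g$.* Let $x=\chi_A/\varphi(a)\in S_X$ and $v=r\chi_A/\psi(a)\in S_{X'}$. By Lemma 2, $T_au=(\int vu)\,x$. There are $u\in B_X$ and $\theta_0\in\mathbb T$ with $\|u+\theta_0(\int vu)x\|>2-\delta'$. Since the left side is at most $1+|\int vu|$, we get $|\int vu|>1-\delta'$. Multiply $u$ by a unimodular scalar to obtain $y\in B_X$ for which $s:=\int vy=|\int vu|$ is real, $1-\delta'<s\le1$, and $\|y+\theta_0sx\|>2-\delta'$. Then $\|y+\theta_0x\|>2-\delta'-(1-s)>2-2\delta'$. With $\theta=\bar\theta_0$,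
$$\operatorname{Re}\int vy\ge1-\varepsilon,\qquad\|x+\theta y\|>2-\varepsilon .$$
By (b) there is $g\in B_{X'}$ with $|\int g(x+\theta y)|>2-\varepsilon$. Passing to $|g|$, we may take $g\ge0$ and $\int g|x+\theta y|>2-\varepsilon$. Since $|x+\theta y|\le x+|y|$, $\int g|y|\le1$ and $\int gx\le1$,
$$\int gx\ge1-\varepsilon,\qquad\int g\big(x+|y|-|x+\theta y|\big)\le\varepsilon, \tag{3}$$
and the second integrand is nonnegative.

**Step 2.** *This step normalizes everything to mean about $1$ on $A$.* Let $P$ be normalized Lebesgue measure on $A$, with expectation $\mathbb E$, and put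
$$f=\frac a{\varphi(a)}g,\qquad z=\varphi(a)y,\qquad h=|z|\qquad\text{on }A.$$
Using $\varphi(a)\psi(a)=a$ we get $\mathbb Ef=\int gx$, $\mathbb E(rz)=\int vy$ and $\mathbb Eh=\frac1{\psi(a)}\int_A|y|\le1$. So
$$1-\varepsilon\le\mathbb Ef\le1,\qquad1-\varepsilon\le\mathbb E\operatorname{Re}(rz)\le\mathbb Eh\le1. \tag{4}$$
Also $\frac1a\cdot\frac a{\varphi(a)}\,g\,\big(1+h-|1+\theta z|\big)=g\,(x+|y|-|x+\theta y|)$ on $A$, so (3) gives
$$\mathbb E\big[f(1+h-|1+\theta z|)\big]\le\varepsilon. \tag{5}$$
Finally, $z$ is close to $rh$. Indeed $|z-rh|^2=2h^2-2h\operatorname{Re}(rz)=2h(h-\operatorname{Re}(rz))$, and Cauchy–Schwarz with (4) gives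
$$\mathbb E|z-rh|\le\sqrt{2\,\mathbb Eh\;\mathbb E(h-\operatorname{Re}(rz))}\le\sqrt{2\varepsilon}. \tag{6}$$

**Step 3.** *This step shows that $f$ or $h$ is nearly constant.* Let $F=f^*$ and $H=h^*$ on $(0,a)$. In the notation of Lemma 4, $FH=\frac a{\varphi(a)}G\cdot\varphi(a)Y=a\,GY$, so $\mathbb E[FH]=\int_0^aGY\le1$. By equimeasurability $\mathbb EF=\mathbb Ef$ and $\mathbb EH=\mathbb Eh$. Lemma 5 and (4) give
$$\|F-\mathbb EF\|_1\|H-\mathbb EH\|_1\le4\big(1-(1-\varepsilon)^2\big)\le8\varepsilon,$$
so one of the two factors is at most $\sqrt{8\varepsilon}\le3\sqrt\varepsilon$. Since $|\mathbb EF-1|,|\mathbb EH-1|\le\varepsilon\le\sqrt\varepsilon$, and $\mathbb E|f-1|=\mathbb E|F-1|$, $\mathbb E|h-1|=\mathbb E|H-1|$, we have, with $\eta:=4\sqrt\varepsilon$,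
$$\text{Case 1: }\ \mathbb E|f-1|\le\eta\qquad\text{or}\qquad\text{Case 2: }\ \mathbb E|h-1|\le\eta .$$

**Step 4.** *This step shows that $f$ and $h$ are nearly disjoint on one half of $A$.* Choose $\sigma\in\{1,-1\}$ with $\operatorname{Re}(\sigma\theta)\le0$. Let $A^\sigma=\{r=\sigma\}\cap A$, so $P(A^\sigma)=\frac12$, and let $D=\{|z-rh|>\frac14\min(1,h)\}$ be the set where $z$ is not well approximated by $rh$. On $A^\sigma\setminus D$, since $|1+\theta\sigma h|^2=1+2h\operatorname{Re}(\theta\sigma)+h^2\le1+h^2$,
$$|1+\theta z|\le|1+\theta\sigma h|+|z-rh|\le\sqrt{1+h^2}+\tfrac14\min(1,h).$$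
On the other hand, as $\sqrt{1+h^2}\le1+h$,
$$1+h-\sqrt{1+h^2}=\frac{2h}{1+h+\sqrt{1+h^2}}\ge\frac h{1+h}\ge\tfrac12\min(1,h);$$
the last inequality is seen by treating $h\le1$ and $h\ge1$ separately. So $1+h-|1+\theta z|\ge\frac14\min(1,h)$ on $A^\sigma\setminus D$, and (5) gives
$$\mathbb E\big[f\min(1,h);A^\sigma\setminus D\big]\le4\varepsilon, \tag{7}$$
where $\mathbb E[\,\cdot\,;B]$ means $\mathbb E[\,\cdot\,\chi_B]$.

**Step 5 (Case 1).** *This step shows that if $f$ is nearly $1$, then $|y|$ sits on about half of $A$, so $\rho(a)$ is near $2$.* Let $\kappa=\varepsilon^{1/4}\le1$. We bound $P(h>\kappa)$ by splitting $\{h>\kappa\}$.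

* The part outside $A^\sigma$ has probability at most $\frac12$.
* By Markov, $P(f<\frac12)\le2\eta=8\varepsilon^{1/2}$.
* On $(A^\sigma\setminus D)\cap\{f\ge\frac12,\,h>\kappa\}$ we have $f\min(1,h)\ge\kappa/2$, so by (7) this set has probability at most $8\varepsilon/\kappa=8\varepsilon^{3/4}$.
* On $D\cap\{h>\kappa\}$ we have $|z-rh|>\kappa/4$, so by (6) and Markov this set has probability at most $4\sqrt{2\varepsilon}/\kappa=4\sqrt2\,\varepsilon^{1/4}$.

Hence
$$P(h>\kappa)\le\tfrac12+8\varepsilon^{1/2}+8\varepsilon^{3/4}+4\sqrt2\,\varepsilon^{1/4}\le\tfrac12+22\varepsilon^{1/4}.$$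
If $22\varepsilon^{1/4}>\frac12$, then $98\varepsilon^{1/4}>\frac12$ and the claim is trivial. Otherwise let $q=a(\frac12+22\varepsilon^{1/4})\le a$. By (4), $\mathbb E[h;h>\kappa]\ge1-\varepsilon-\kappa\ge1-2\varepsilon^{1/4}$. Multiplying by $\psi(a)$ and using Lemma 2 and (1),
$$(1-2\varepsilon^{1/4})\,\psi(a)\le\int_{A\cap\{h>\kappa\}}|y|\le\psi(q)\le\frac q{a/2}\,\psi(a/2)=(1+44\varepsilon^{1/4})\,\psi(a/2).$$
By (2),
$$\frac{\rho(a)}2=\frac{\psi(a/2)}{\psi(a)}\ge\frac{1-2\varepsilon^{1/4}}{1+44\varepsilon^{1/4}}\ge1-46\varepsilon^{1/4};$$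
the last inequality holds because $(1-46k)(1+44k)=1-2k-46\cdot44\,k^2\le1-2k$ for every $k$. So $0\le2-\rho(a)\le92\varepsilon^{1/4}$.

**Step 6 (Case 2).** *This step shows that if $h$ is nearly $1$, then $g$ sits on about half of $A$, so $\rho(a)$ is near $1$.* By Markov, $P(h<\frac12)\le2\eta=8\sqrt\varepsilon$. On $D\cap\{h\ge\frac12\}$ we have $|z-rh|>\frac18$, so by (6) this set has probability at most $8\sqrt{2\varepsilon}\le12\sqrt\varepsilon$. On $N=(A^\sigma\setminus D)\cap\{h\ge\frac12\}$ we have $\min(1,h)\ge\frac12$, so (7) gives $\mathbb E[f;N]\le8\varepsilon$. Thus $Q=A\setminus N$ satisfies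
$$P(Q)\le\tfrac12+20\sqrt\varepsilon,\qquad\mathbb E[f;Q]\ge1-\varepsilon-8\varepsilon=1-9\varepsilon .$$
If $20\sqrt\varepsilon>\frac12$, then $98\varepsilon^{1/4}\ge98\sqrt\varepsilon>\frac12$ and the claim is trivial. Otherwise let $q=a(\frac12+20\sqrt\varepsilon)\le a$. By Lemma 2 and (1),
$$(1-9\varepsilon)\,\varphi(a)\le\varphi(a)\,\mathbb E[f;Q]=\int_Qg\le\varphi(q)\le(1+40\sqrt\varepsilon)\,\varphi(a/2).$$
So
$$\frac1{\rho(a)}\ge\frac{1-9\sqrt\varepsilon}{1+40\sqrt\varepsilon}\ge1-49\sqrt\varepsilon,$$
by the same computation, $(1-49k)(1+40k)\le1-9k$. Since $\rho(a)\le2$, $0\le\rho(a)-1\le49\sqrt\varepsilon\,\rho(a)\le98\sqrt\varepsilon\le98\varepsilon^{1/4}$. This proves Theorem B. $\blacksquare$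

## 10. From $\rho\in\{1,2\}$ to $L_\infty$ or $L_1$: proof of Theorem A

We use only condition (vi) of Theorem C: $T_a$ satisfies the alternative Daugavet equation for all $a$ in a dense subset of $(0,1]$. Under the ADP it holds for all $a$, since $T_a$ has rank one.

**Step 1.** *This step makes $\rho$ constant.* On the dense set $d(a)=0$, so $\rho(a)\in\{1,2\}$ by Theorem B. Since $\rho$ is continuous and $\{1,2\}$ is closed, $\rho(a)\in\{1,2\}$ for all $a\in(0,1]$. Since $(0,1]$ is connected, $\rho\equiv1$ or $\rho\equiv2$.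

**Step 2.** *This step treats $\rho\equiv1$.* Then $\varphi(2^{-n})=\varphi(1)=1$ for all $n$, and by monotonicity $\varphi\equiv1$. If $f\in X$ and $|f|\ge c>0$ on a set $E$ with $|E|>0$, then (a) gives $\|f\|_X\ge c\|\chi_E\|_X=c$. So $f\in L_\infty$ and $\|f\|_\infty\le\|f\|_X$. With (c), $X=L_\infty$ with equal norms.

**Step 3.** *This step treats $\rho\equiv2$.* Then $\varphi(2^{-n})=2^{-n}$, i.e. $\psi(2^{-n})=1$ for all $n$. As $\psi$ is monotone and $\psi(1)=1$, $\psi\equiv1$ and $\varphi(t)=t$. For $g\in B_{X'}$, Lemma 2 gives $\int_Q|g|\le|Q|$ for all $Q$, so $\|g\|_\infty\le1$. By (b), $\|f\|_X\le\|f\|_1$ for $f\in X$, and $\|f\|_1\le\|f\|_X$ by (c). So the norm of $X$ is the $L_1$-norm. Since $X$ is complete, it is closed in $L_1$, and it contains the dense subspace $L_\infty$. Thus $X=L_1$ with equal norms. $\blacksquare$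

## 11. Lushness, numerical index one and the Daugavet property: proof of Theorem C

We prove (i)⇒(ii)⇒(iii)⇒(v)⇒(vi)⇒(i) and (i)⇒(iv)⇒(v). The implication (iii)⇒(v) is trivial, (v)⇒(vi) holds because $T_a$ has rank one, (iv)⇒(v) was noted in Section 1, and (vi)⇒(i) is Section 10.

**(i)⇒(ii) for $L_1$.** *We exhibit $y^*$ as the phase of $x$.* Given $x,y\in S_{L_1}$ and $\varepsilon>0$, let $s$ be measurable and unimodular with $x=s|x|$, and let $y^*=\bar s\in S_{L_\infty}$. Then $y^*(x)=\int|x|=1$. Approximate the phase of $\bar sy$ uniformly within $\frac\varepsilon2$ by a function with finitely many values $\omega_j\in\mathbb T$. Then $y$ is within distance less than $\varepsilon$ of $\sum_j\omega_js\,u_j$, where $u_j\ge0$ is $|y|$ restricted to the set where the value $\omega_j$ is taken. The $u_j$ are disjointly supported and $\sum_j\|u_j\|_1=\|y\|_1=1$. Drop the zero terms. Each $su_j/\|u_j\|_1$ has norm one and $y^*(su_j/\|u_j\|_1)=1$, so it lies in $S(B_X,y^*,\varepsilon)$, and the sum is an absolutely convex combination of these elements.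

**(i)⇒(ii) for $L_\infty$.** *We localize to a set where $x$ and $y$ are nearly constant.* Given $x,y\in S_{L_\infty}$ and $\varepsilon>0$, the essential range of $x$ contains some $\lambda\in\mathbb T$, so $|x-\lambda|<\frac\varepsilon2$ on a set of positive measure. Choose $\mu$ in the essential range of $y$ on that set; then $|\mu|\le1$ and there is $E$ with $|E|>0$ on which $|x-\lambda|<\frac\varepsilon2$ and $|y-\mu|<\frac\varepsilon2$. Let $y^*(u)=\bar\lambda|E|^{-1}\int_Eu$, a norm-one functional with $\operatorname{Re}y^*(x)>1-\varepsilon$. Since $|\bar\lambda\mu|\le1$, we can write $\mu=\sum_jc_j\omega_j\lambda$ as a finite sum with $c_j\ge0$, $\sum c_j=1$, $\omega_j\in\mathbb T$ (with $\omega_j=\pm1$ in the real case). Put $z_j=\bar\omega_jy$ off $E$ and $z_j=\lambda$ on $E$. Then $z_j\in B_X$ and $y^*(z_j)=1$, and $\sum_jc_j\omega_jz_j$ equals $y$ off $E$ and $\mu$ on $E$. So this sum is within $\frac\varepsilon2$ of $y$.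

**(ii)⇒(iii).** *We transfer the norm of $T$ from $x_0$ to a point of a slice.* Let $T\in L(X)$ with $\|T\|=1$, and let $0<\varepsilon<\frac14$. Pick $x_0\in S_X$ with $\|Tx_0\|>1-\varepsilon$ and apply lushness to $x=Tx_0/\|Tx_0\|$, $y=x_0$ and $\varepsilon$, getting $y^*$. Then $|y^*(Tx_0)|>(1-\varepsilon)^2$. Moreover $x_0$ is within $\varepsilon$ of some finite sum $\sum_jc_j\omega_jz_j$ with $c_j\ge0$, $\sum c_j\le1$, $\omega_j\in\mathbb T$, $z_j\in S(B_X,y^*,\varepsilon)$. Hence
$$\Big|\sum_jc_j\omega_jy^*(Tz_j)\Big|>(1-\varepsilon)^2-\varepsilon>0,$$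
so some $z=z_j$ has $|y^*(Tz)|>(1-\varepsilon)^2-\varepsilon$. Choose $\theta\in\mathbb T$ with $\theta y^*(Tz)=|y^*(Tz)|$. Then
$$\|\mathrm{Id}+\theta T\|\ge\operatorname{Re}y^*(z+\theta Tz)\ge(1-\varepsilon)+(1-\varepsilon)^2-\varepsilon .$$
Letting $\varepsilon\to0$ we get $\max_\theta\|\mathrm{Id}+\theta T\|=2$.

For general norms, let $t\ge0$ and let $\theta$ attain this maximum. If $t\le1$, write $\mathrm{Id}+\theta tT=(\mathrm{Id}+\theta T)-(1-t)\theta T$, so the norm is at least $2-(1-t)=1+t$. If $t\ge1$, write $\mathrm{Id}+\theta tT=t(\mathrm{Id}+\theta T)-(t-1)\mathrm{Id}$, so the norm is at least $2t-(t-1)=1+t$. So every operator in $L(X)$ satisfies the alternative Daugavet equation.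

**(i)⇒(iv).** This was quoted in Section 3; here is a direct proof. *In $L_1$ we concentrate a test function on a small set.* Let $Tf=(\int kf)x$ with $k\in L_\infty$, $x\in L_1$ both nonzero, so $\|T\|=\|k\|_\infty\|x\|_1$. Given $\varepsilon>0$, the essential range of $k$ contains some $\lambda$ with $|\lambda|=\|k\|_\infty$. Choose $B$ with $|B|>0$, $|k-\lambda|<\varepsilon$ on $B$ and, shrinking $B$, $\int_B|x|<\varepsilon$. Let $f=\frac{\bar\lambda}{|\lambda|}\,\chi_B/|B|$. Then $\|f\|_1=1$ and $\big|\int kf-\|k\|_\infty\big|\le\varepsilon$, so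
$$\|f+Tf\|_1\ge\big\|f+\|k\|_\infty x\big\|_1-\varepsilon\|x\|_1\ge1+\|k\|_\infty\|x\|_1-2\|k\|_\infty\int_B|x|-\varepsilon\|x\|_1,$$
and the subtracted terms tend to $0$ with $\varepsilon$.

*In $L_\infty$ we alter a norming function on one of many disjoint sets.* Let $Tf=\ell(f)x$ with nonzero $\ell\in L_\infty^*$, $x\in L_\infty$. Given $\varepsilon>0$, take $f_0\in B_{L_\infty}$ with $\ell(f_0)$ real and $\ell(f_0)>\|\ell\|-\varepsilon$, and take $\lambda$ with $|\lambda|=\|x\|_\infty$ and $E$ with $|E|>0$ and $|x-\lambda|<\varepsilon$ on $E$. Put $\omega=\lambda/|\lambda|$. Choose disjoint $E_1,\dots,E_n\subset E$ of positive measure, with $2\|\ell\|/n<\varepsilon$, and let $f_j=\omega$ on $E_j$ and $f_j=f_0$ elsewhere. The functions $f_j-f_0$ are disjointly supported with sup norm at most $2$, so $\sum_j|\ell(f_j-f_0)|\le2\|\ell\|$, and some $j$ has $|\ell(f_j-f_0)|<\varepsilon$. Then $f_j\in B_{L_\infty}$ and $|\ell(f_j)-\|\ell\||<2\varepsilon$. On $E_j$,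
$$|f_j+\ell(f_j)x|\ge\big|\omega+\|\ell\|\lambda\big|-2\varepsilon\|x\|_\infty-\varepsilon\|\ell\|=1+\|\ell\|\,\|x\|_\infty-2\varepsilon\|x\|_\infty-\varepsilon\|\ell\| .$$
Let $\varepsilon\to0$. $\blacksquare$

## 12. Stability of the dichotomy for the fundamental function

Theorem B also says something when the equation holds only approximately. Let $\delta=\sup_ad(a)$ be so small that $\gamma:=98(2\delta)^{1/4}<\frac12$. Then $\operatorname{dist}(\rho(a),\{1,2\})\le\gamma<\frac12$ for every $a$, so $\rho$ takes its values in the disjoint closed intervals $[1,1+\gamma]$ and $[2-\gamma,2]$. By continuity of $\rho$, either $\rho\le1+\gamma$ on all of $(0,1]$ or $\rho\ge2-\gamma$ on all of $(0,1]$. Since $\varphi(1)=1$ and $\varphi(2^{-n})=\prod_{k=0}^{n-1}\rho(2^{-k})^{-1}$, accordingly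
$$\varphi(2^{-n})\ge(1+\gamma)^{-n}\ \text{ for all }n,\qquad\text{or}\qquad\varphi(2^{-n})\le(2-\gamma)^{-n}\ \text{ for all }n.$$
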